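# The bound $\frac12+\sqrt{\alpha(1-\alpha)}$ for the largest root of $\chi_2[A]$: where it holds and where it breaks

## 1. The polynomial $\chi_2[A]$ and some computations by hand

All matrices are real unless said otherwise. For $S\subseteq[n]=\{1,\dots,n\}$ let $B_S$ be the principal submatrix of $B$ indexed by $S$, let $S^c$ be the complement, and let the determinant of an empty matrix be $1$. For $B\in M_n(\mathbb R)$ put
$$\det\nolimits_r(B)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,r^{\operatorname{cyc}(\sigma)}\prod_{i=1}^n b_{i\sigma(i)},$$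
where $\operatorname{cyc}(\sigma)$ is the number of cycles of $\sigma$, and $\chi_r[A](x)=\det_r(xI-A)$. For $r=1$ this is the characteristic polynomial $\chi[A]$. We care about $r=2$. The factor $2^{\operatorname{cyc}(\sigma)}$ counts the ways to color each cycle with one of two colors. If $S$ is the set of indices of the first color, then $\sigma$ is a permutation of $S$ together with a permutation of $S^c$, so
$$\det\nolimits_2(B)=\sum_{S\subseteq[n]}\det B_S\,\det B_{S^c},\qquad \chi_2[A]=\sum_{S}\chi[A_S]\,\chi[A_{S^c}].\tag{1}$$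
Since $\partial_{z_j}$ applied to $\det(Z-A)$, $Z=\operatorname{diag}(z_1,\dots,z_n)$, deletes row and column $j$, the product rule turns (1) into
$$\chi_2[A](x)=\left.\frac{\partial^n}{\partial z_1\cdots\partial z_n}\det(Z-A)^2\right|_{z_1=\dots=z_n=x}.\tag{2}$$
For example, for $n=2$ we have $\det_2(B)=4b_{11}b_{22}-2b_{12}b_{21}$. In general $\chi_2[A]$ has leading term $2^nx^n$.

Recall that a polynomial in $\mathbb R[z_1,\dots,z_n]$ is real stable if it does not vanish when all $\operatorname{Im}z_j>0$. In one variable this means real-rooted. Up to the zero polynomial, real stability is preserved by products, by $\partial_{z_j}$, by setting a variable to a real number, and by identifying variables. If $A$ is symmetric, $\det(Z-A)$ is real stable: if $(Z-A)v=0$ with $v\ne0$, then $0=\operatorname{Im}v^*(Z-A)v=\sum_j\operatorname{Im}(z_j)|v_j|^2>0$, a contradiction. So (2) shows that $\chi_2[A]$ is real-rooted for real symmetric $A$. Let $\operatorname{maxroot}$ denote its largest root.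

Write $0\preceq A\preceq I$ for a positive contraction: $A$ is real symmetric and its eigenvalues lie in $[0,1]$. In the talk "Strongly Rayleigh measures and the Kadison-Singer Problem" (http://mat.msgsu.edu.tr/%7Emohanr/Talks/KocSR1016.pdf) one finds the following conjecture: if $0\preceq A\preceq I$ and all diagonal entries of $A$ are at most $\alpha\le\frac12$, then
$$\operatorname{maxroot}\chi_2[A]\le\frac12+\sqrt{\alpha(1-\alpha)}=\frac14\left(\sqrt{2\alpha}+\sqrt{2(1-\alpha)}\right)^2.\tag{3}$$

For every positive contraction, all roots of $\chi_2[A]$ lie in $[0,1]$. Indeed, they are real. For $x>1$ every factor $\chi[A_S](x)$ in (1) is positive, and for $x<0$ every product $\chi[A_S](x)\chi[A_{S^c}](x)$ has sign $(-1)^n$. Let us try (3) in the simplest cases.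

*The endpoints.* If $\alpha=\frac12$, the bound is $1$ and there is nothing left to prove. If $\alpha=0$, a positive semidefinite matrix with diagonal $\le 0$ is zero, so $\chi_2[A]=2^nx^n$ and (3) says $0\le\frac12$.

*Size two.* Let $A$ have diagonal $(\alpha,\alpha)$ and off-diagonal entry $b$. It is a positive contraction exactly when $|b|\le\min(\alpha,1-\alpha)=\alpha$. Then $\chi_2[A]=4(x-\alpha)^2-2b^2$ has largest root $\alpha+|b|/\sqrt2\le\alpha+\alpha/\sqrt2$. As $\alpha\le\frac12$, we have $\alpha\le\sqrt{\alpha(1-\alpha)}$ and $\alpha/\sqrt2<\frac12$, so (3) holds.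

*Rank-one projections.* Let $A=vv^T$, $|v|=1$, $v_i^2\le\alpha$, and let $p_S=\sum_{i\in S}v_i^2$. Then $\chi[A_S](x)=x^{|S|-1}(x-p_S)$, and since $p_{S^c}=1-p_S$,
$$\chi_2[A](x)=x^{n-2}\sum_S(x-p_S)(x-1+p_S)=x^{n-2}\sum_S\left[(x-\tfrac12)^2-(p_S-\tfrac12)^2\right].$$
For uniformly random $S$ the variance of $p_S$ is $\frac14\sum v_i^4$, so the largest root is $\frac12+\frac12(\sum_iv_i^4)^{1/2}\le\frac12+\frac12\sqrt\alpha$. This is at most $\frac12+\sqrt{\alpha(1-\alpha)}$, because $1-\alpha\ge\frac14$.

So (3) survives all of this. The next section proves it for a whole class of matrices, in which all indices look alike.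

## 2. The bound for matrices with transitive signed symmetry

A signed permutation matrix $P$ satisfies $Pe_i=\pm e_{\pi(i)}$ for a permutation $\pi$, and it acts on the indices through $\pi$. For instance, a symmetric circulant matrix commutes with the cyclic shift, which acts transitively.

**Theorem 1.** Let $0\le\alpha\le\frac12$, $0\preceq A\preceq I$, $a_{ii}\le\alpha$, and suppose the group of signed permutation matrices commuting with $A$ acts transitively on the indices. Then $\operatorname{maxroot}\chi_2[A]\le\frac12+\sqrt{\alpha(1-\alpha)}$.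

The case $\alpha=\frac12$ is done, so let $0\le\alpha<\frac12$, $b=\frac12-\alpha>0$ and $x_*=\frac12+\sqrt{\alpha(1-\alpha)}$. Then $x_*(1-x_*)=\frac14-\alpha(1-\alpha)=b^2$. Let $\rho_A=\operatorname{maxroot}\chi_2[A]\le1$, take $x>\rho_A$, put $B=xI-A$ and $D=\det_2(B)=\chi_2[A](x)>0$. Our tool is the matrix
$$\Theta=\frac1D\sum_S\det(B_{S^c})\operatorname{adj}(B_S),\qquad\theta_i=\Theta_{ii},$$
where $\operatorname{adj}(B_S)$ is padded with zeros to size $n$. It is a normalized gradient: differentiating (1) and using the symmetry $S\leftrightarrow S^c$, the derivative of $\det_2$ at $B$ in direction $H$ is $2D\operatorname{tr}(\Theta H)$. Steps 1–4 hold for every positive contraction, and only Step 5 uses symmetry.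

**Step 1: $\Theta\succeq0$.** This will make the trace of $\Theta$ against a positive semidefinite matrix nonnegative. Recall that a homogeneous polynomial $p$ is hyperbolic with respect to $e$ if $p(e)>0$ and $y\mapsto p(ye+x)$ has only real roots for every $x$. Its open hyperbolicity cone is the set of $x$ for which these roots are all negative, and the closed cone is given by roots $\le0$. Gårding's theorem says that $p$ is then hyperbolic with respect to every point of the open cone, with the same cone. Example: $\det_2$ on symmetric $2\times2$ matrices is hyperbolic with respect to $I$. Since $\det_2(yI+B)=4(y+b_{11})(y+b_{22})-2b_{12}^2$, its open cone is $\{b_{11}+b_{22}>0,\ b_{12}^2<2b_{11}b_{22}\}$, which is larger than the cone of positive definite matrices.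

By real-rootedness of $\chi_2$, $\det_2$ is hyperbolic on symmetric $n\times n$ matrices with respect to $I$. If $H\succeq0$, then by (1) $\det_2(yI+H)>0$ for $y>0$, so $H$ is in the closed cone. The roots of $y\mapsto\det_2(yI+B)=\chi_2[A](x+y)$ are negative since $x>\rho_A$, so $B$ is in the open cone. By Gårding, $\det_2(yB+H)=D\prod_i(y+\mu_i)$ with all $\mu_i\ge0$. Hence $\det_2(B+sH)=D\prod_i(1+s\mu_i)$, whose derivative at $s=0$ is $D\sum\mu_i\ge0$. So $\operatorname{tr}(\Theta H)\ge0$ for all $H\succeq0$, that is, $\Theta\succeq0$.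

**Step 2: the diagonal of $A\Theta$.** We show $(A\Theta)_{ii}=x\theta_i-\frac12$ and $\theta_i>0$. Only sets $S\ni i$ contribute to $(B\Theta)_{ii}$, and
$$(B\Theta)_{ii}=\frac1D\sum_{S\ni i}\det B_{S^c}\,(B_S\operatorname{adj}B_S)_{ii}=\frac1D\sum_{S\ni i}\det B_S\det B_{S^c}=\frac12,$$
since exactly one of $S,S^c$ contains $i$. As $A=xI-B$, the formula follows. If $\theta_i=0$, then $\Theta\succeq0$ forces $\Theta e_i=0$ and $(B\Theta)_{ii}=0$, a contradiction.

**Step 3: the diagonal of $A\Theta A$.** We show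
$$(A\Theta A)_{ii}\ge x^2\theta_i-a_{ii}-\frac1{4\theta_i}.$$
Let $D_i$ be $\det_2$ of $B$ with index $i$ deleted. The definition of $\Theta$ gives $\theta_i=D_i/D$, so $D_i>0$. Let $E_i=\sum_{S\sqcup T=[n]\setminus i}\det B_{S\cup i}\det B_{T\cup i}$. In $(B\Theta B)_{ii}$, a set $S\ni i$ contributes $\frac1D\det B_{S^c}(B_S\operatorname{adj}(B_S)B_S)_{ii}=\frac1D\det B_{S^c}\det B_S\,b_{ii}$, and the total over such $S$ is $\frac12b_{ii}$. For $S\not\ni i$ the bordered determinant formula $b_{iS}\operatorname{adj}(B_S)b_{Si}=b_{ii}\det B_S-\det B_{S\cup i}$ gives the total $\frac12b_{ii}-E_i/D$. Hence $(B\Theta B)_{ii}=b_{ii}-E_i/D$.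

To bound $E_i$, consider the polynomial in $u$
$$\sum_{S\sqcup T=[n]\setminus i}(\det B_{S\cup i}+u\det B_S)(\det B_{T\cup i}+u\det B_T)=E_i+uD+u^2D_i.$$
The middle coefficient is $D$ because the pairs $(S\cup i,T)$ and $(S,T\cup i)$ run through all ordered partitions of $[n]$. By the product rule this polynomial is $\prod_{j\ne i}\partial_{z_j}\det(B+Z)^2$ at $z_j=0$ for $j\ne i$ and $z_i=u$. The polynomial $\det(B+Z)$ is real stable by the argument of Section 1, so our quadratic is real-rooted and $4E_iD_i\le D^2$. Thus $E_i/D\le D/(4D_i)=1/(4\theta_i)$ and $(B\Theta B)_{ii}\ge x-a_{ii}-\frac1{4\theta_i}$. On the other hand, by Step 2,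
$$(B\Theta B)_{ii}=x^2\theta_i-2x(A\Theta)_{ii}+(A\Theta A)_{ii}=-x^2\theta_i+x+(A\Theta A)_{ii},$$
and the claim follows.

**Step 4: a trace inequality.** This is where $A\preceq I$ enters. Since $A(I-A)\succeq0$ and $\Theta\succeq0$, $\operatorname{tr}(A\Theta)-\operatorname{tr}(A\Theta A)=\operatorname{tr}(\Theta A(I-A))\ge0$. Inserting Steps 2 and 3,
$$\sum_{i=1}^n\left[x(1-x)\theta_i-\tfrac12+a_{ii}+\tfrac1{4\theta_i}\right]\ge0\qquad(x>\rho_A).\tag{4}$$

**Step 5: a forbidden gap.** Now use the symmetry. If $P$ is a signed permutation commuting with $A$, then $PBP^T=B$. Conjugation by $P$ carries the padded $\operatorname{adj}(B_S)$ to the padded $\operatorname{adj}(B_{\pi(S)})$, and $\det B_{S^c}=\det B_{\pi(S)^c}$. So $P\Theta P^T=\Theta$. By transitivity all $\theta_i$ equal one number $\theta$ and all $a_{ii}$ equal one number $a\le\alpha$, so (4) gives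
$$4x(1-x)\theta^2-4b\,\theta+1\ge0\qquad(x>\rho_A).\tag{5}$$
Moreover $D'=2D\operatorname{tr}\Theta=2nD\theta$, so $\theta(x)=D'/(2nD)$ is continuous on $(\rho_A,\infty)$ and tends to $+\infty$ as $x\downarrow\rho_A$.

Suppose $\rho_A>x_*$. For $x>x_*$ we have $x(1-x)<b^2$. Put
$$\theta_-(x)=\frac1{2\left(b+\sqrt{b^2-x(1-x)}\right)}\le\frac1{2b},\qquad\theta_+(x)=\frac1{2\left(b-\sqrt{b^2-x(1-x)}\right)}\quad(x_*<x<1).$$
For $x_*<x<1$ these are the two roots of the quadratic in (5), so $\theta\le\theta_-(x)$ or $\theta\ge\theta_+(x)>\theta_-(x)$. For $x\ge1$ the quadratic is linear or has negative leading coefficient, its only positive root is $\theta_-(x)$, and $\theta\le\theta_-(x)$.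

If $\rho_A=1$, then $\theta\le\theta_-\le\frac1{2b}$ on $(1,\infty)$, which contradicts $\theta\to\infty$. If $x_*<\rho_A<1$, start from $\theta(1)\le\theta_-(1)$. The set of $x\in(\rho_A,1]$ with $\theta\le\theta_-$ is closed in $(\rho_A,1]$. So is its complement $\{x<1:\theta\ge\theta_+\}$, because $\theta_+\to\infty$ as $x\uparrow1$ while $\theta$ is bounded near $1$. By connectedness $\theta\le\theta_-\le\frac1{2b}$ on all of $(\rho_A,1]$, again contradicting $\theta\to\infty$. Hence $\rho_A\le x_*$. $\square$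

## 3. Unequal $\theta_i$: Jensen points the wrong way

What changes without symmetry? Inequality (4) still holds. Suppose for simplicity that $a_{ii}=\alpha$ for all $i$. With $f_x(\theta)=x(1-x)\theta-b+\frac1{4\theta}$, inequality (4) reads $\sum_if_x(\theta_i)\ge0$. The barrier argument needs to know that $\theta$ is never in the gap $(\theta_-,\theta_+)$, where $f_x<0$. The natural replacement for $\theta$ is the average $\bar\theta=\frac{D'}{2nD}$, which still blows up at $\rho_A$. But $f_x$ is convex on $(0,\infty)$ for $x<1$, so Jensen gives $\frac1n\sum f_x(\theta_i)\ge f_x(\bar\theta)$, and nonnegativity of the left side says nothing about $f_x(\bar\theta)$. A single value is not excluded from the gap either. If half of the $\theta_i$ equal some $\theta$ in the gap and the other half equal a $\theta'$ so large that $f_x(\theta')\ge-f_x(\theta)$ (possible since $x(1-x)>0$), then (4) holds. So (4) alone cannot carry the argument once there are different kinds of indices.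

This does not yet say that (3) is false. It tells us where to look: at matrices whose diagonal is constant but whose indices fall into several inequivalent classes.

**Theorem 2.** For every $\alpha\in(0,\frac12)$ there are $n$ and a real symmetric $A\in M_n(\mathbb R)$ with $0\preceq A\preceq I$, all diagonal entries $\le\alpha$, and $\operatorname{maxroot}\chi_2[A]>\frac12+\sqrt{\alpha(1-\alpha)}$.

With Section 1, the conjecture therefore holds exactly for $\alpha\in\{0,\frac12\}$. The proof shows existence: large members of an explicit random family are counterexamples. From now on fix $0<\alpha<\frac12$ and write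
$$\beta=1-\alpha,\qquad c=1-2\alpha=\beta-\alpha>0,\qquad t_*=2\sqrt{\alpha\beta}.$$
Then $c+2\alpha=1$, $t_*^2=4\alpha\beta=1-c^2<1$, and the conjectured bound is $x_*=\frac12(1+t_*)$.

## 4. Projections and an average over signs

**Step 6: $\chi_2$ of a projection.** We rewrite $\chi_2$ as an average of determinants, as in the rank-one computation. Let $A=V^TV$ with $V\in\mathbb R^{d\times n}$, $VV^T=I_d$ and $n>2d$. For $\varepsilon\in\{\pm1\}^n$ let $N_\varepsilon=\operatorname{diag}(\varepsilon)$ and
$$F_A(t)=2^{-n}\sum_\varepsilon\det(t-VN_\varepsilon V^T)\det(t+VN_\varepsilon V^T).$$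
Let $S=\{i:\varepsilon_i=1\}$ and let $V_S$ consist of the columns of $V$ in $S$. Adding $V_SV_S^T+V_{S^c}V_{S^c}^T=I$ and $V_SV_S^T-V_{S^c}V_{S^c}^T=VN_\varepsilon V^T$ gives $V_SV_S^T=\frac12(I+VN_\varepsilon V^T)$. Since $A_S=V_S^TV_S$,
$$\chi[A_S](x)=x^{|S|-d}\det(x-V_SV_S^T)=x^{|S|-d}\,2^{-d}\det(2x-1-VN_\varepsilon V^T),$$
and $S^c$ gives the same with $-\varepsilon$. Multiplying and summing over $S$,
$$\chi_2[A](x)=2^{n-2d}x^{n-2d}F_A(2x-1).\tag{6}$$
The polynomial $F_A$ is even (replace $\varepsilon$ by $-\varepsilon$) and monic of degree $2d$. By (6) and Section 1 its roots lie in $[-1,1]$. Hence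
$$F_A(t)=\prod_{l=1}^d(t^2-s_l),\qquad s_l\in[0,1].$$
Each $\frac12(1+\sqrt{s_l})$ is a root of $\chi_2[A]$, so $\operatorname{maxroot}\chi_2[A]\le x_0$ implies $\sqrt{s_l}\le2x_0-1$ for all $l$.

**Step 7: unnormalized frames.** Random matrices are easier to write without $VV^T=I$. If $\mathcal Y\in\mathbb R^{d\times n}$ has full row rank and $A=\mathcal Y^T(\mathcal Y\mathcal Y^T)^{-1}\mathcal Y$, take $V=(\mathcal Y\mathcal Y^T)^{-1/2}\mathcal Y$. With $C_\varepsilon=t-N_\varepsilon$ we have $t\mp VN_\varepsilon V^T=VC_{\pm\varepsilon}V^T$, hence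
$$F_A(t)=2^{-n}\sum_\varepsilon\frac{\det(\mathcal YC_\varepsilon\mathcal Y^T)\det(\mathcal YC_{-\varepsilon}\mathcal Y^T)}{\det(\mathcal Y\mathcal Y^T)^2}.\tag{7}$$

## 5. A curve that folds before $t_*$

Here is the strategy. Take random projections $A$ of size $n\approx2k(1+\delta)$. For fixed $t>1$ we shall find the almost sure limit of $\frac1k\log F_A(t)=\frac1k\sum_l\log(t^2-s_l)$ as an explicit function of a critical point $(\zeta(t),\eta(t))$ of an explicit function. If the conjecture is true, the $s_l$ are at most $t_*^2+o(1)$, so this limit, a logarithmic potential $U(t)$, extends analytically to all of $(t_*,\infty)$. So we follow the critical points down from $t=2$. If the curve of critical points turns back at some $t>t_*$, we have a contradiction.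

A toy version of the contradiction: suppose $U'$ is analytic on $(t_*,\infty)$ and $U'(t(v))=v$ along the parametrized curve $t(v)=t_0+v^2$ with $t_0>t_*$, first for $v$ near $1$ and then, by analyticity, for all $v$. Differentiate at $v=0$: the left side gives $U''(t_0)t'(0)=0$, the right side gives $1$.

With $T=t^2-t_*^2$ and suitable coordinates $u,v$ in place of $\zeta,\eta$, the critical equations of the undisturbed family ($\delta=0$) will be $u^2=T$, $v^2=T$. Both fold at $T=0$, exactly at the place $t=t_*$ where the conjecture allows a singularity, so there is no contradiction. With a small proportion $\delta$ of a third kind of index they become $u^2=T+\delta M_I$, $v^2=T+\delta M_{II}$. At $u=v=T=0$ we shall find $M_I>0>M_{II}$. The second equation then folds near $T=-\delta M_{II}>0$, which is on the forbidden side.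

## 6. The random family

Fix $h\in(0,\alpha)$ and $\lambda_\pm=\alpha\pm h\in(0,1)$. Let $\delta=1/q$ with $q\in\mathbb N$ large, chosen at the end. For $k\in q\mathbb N$ put
$$p=\delta k,\quad m=k+p,\quad n=2m,\quad a_I=\alpha+\delta\lambda_+,\quad a_{II}=\alpha+\delta\lambda_-,\quad d_I=\lfloor a_Ik\rfloor,\quad d_{II}=\lfloor a_{II}k\rfloor,\quad d=d_I+d_{II}.$$
Since $\lambda_++\lambda_-=2\alpha$, $d\le2\alpha(k+p)=\alpha n<n/2$. Also $d_I,d_{II}<m$, because $a_I,a_{II}<1+\delta$, and $d_I,d_{II}\ge1$ for large $k$.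

The $n$ *sites* are $k$ singles of type I, $k$ singles of type II, and $p$ pairs of sites. A pair $\{1,2\}$ of sites carries the two *modes* $f_\pm=(e_1\pm e_2)/\sqrt2$. Let $Q$ be the orthogonal matrix from the site basis to the mode basis (singles are unchanged). Write $\mathbb R^{2m}=\mathbb R^m_I\oplus\mathbb R^m_{II}$, where block I contains the I-singles and the $p$ modes $f_+$, and block II contains the II-singles and the $p$ modes $f_-$. Put
$$\omega_I=\frac{\lambda_+}{1-\lambda_+}\cdot\frac\beta\alpha,\qquad\omega_{II}=\frac{\lambda_-}{1-\lambda_-}\cdot\frac\beta\alpha,$$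
and let $\mathcal D=\mathcal D_I\oplus\mathcal D_{II}$ be diagonal, equal to $1$ on singles, $\sqrt{\omega_I}$ on the $f_+$, $\sqrt{\omega_{II}}$ on the $f_-$. Let $U_I,U_{II}$ be independent Haar random elements of $SO(m)$, let $O_I$ (resp. $O_{II}$) be the first $d_I$ (resp. $d_{II}$) rows, $O=O_I\oplus O_{II}$, and
$$\mathcal Y=O\mathcal DQ,\qquad A=\mathcal Y^T(\mathcal Y\mathcal Y^T)^{-1}\mathcal Y=Q^T(P_I\oplus P_{II})Q,$$
where $P_\bullet$ is the orthogonal projection onto the row space of $O_\bullet\mathcal D_\bullet$. The weights are chosen so that the modes $f_+$ get diagonal value about $\lambda_+$ and the $f_-$ about $\lambda_-$, while singles get $\alpha$. Each pair site sees the average $\frac12(\lambda_++\lambda_-)=\alpha$ (Lemma 2 below). So the diagonal is nearly constant, although sites are not all alike. The matrices for different $k$ are chosen independently on one probability space. Until Section 10, the constants in $O(\cdot)$ may depend on $\alpha,h,\delta$ but not on $k$.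

## 7. Concentration and expected determinants

We quote one theorem. By E. Meckes, *The Random Matrix Theory of the Classical Compact Groups*, Thm 5.17: if $U_1,U_2$ are independent Haar on $SO(m)$ and $f$ is $L$-Lipschitz for the $\ell^2$-sum of Hilbert–Schmidt metrics, then $P(f\ge\mathbb Ef+\tau)\le e^{-(m-2)\tau^2/(24L^2)}$ for $\tau>0$.

**Step 8: from gradients to exponential moments.** We want a form in which only the gradient matters. Let $f$ be smooth with $|\nabla f|\le L$. Given $U,U'\in SO(m)$, let $\theta_j\in[-\pi,\pi]$ be the rotation angles of $U^{-1}U'$. The path $U\exp(sX)$, $0\le s\le 1$, with $X$ antisymmetric with these angles, has length $(\sum2\theta_j^2)^{1/2}$, while $\|U-U'\|_F^2=\sum8\sin^2(\theta_j/2)$. Since $|\sin(\theta/2)|\ge|\theta|/\pi$ on $[-\pi,\pi]$, the first is at most $\frac\pi2$ times $\|U-U'\|_F$. Using such paths in both factors, $f$ is $\frac\pi2L$-Lipschitz for the $\ell^2$-sum of Hilbert–Schmidt metrics. Let $m\ge3$, so $(m-2)/m\ge\frac13$. If $|\nabla f|\le C\sqrt m$, the theorem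 applied to $\pm f$ gives
$$P(f-\mathbb Ef\ge\tau)\le e^{-c'\tau^2},\qquad P(|f-\mathbb Ef|\ge\tau)\le2e^{-c'\tau^2},\qquad c'=\frac1{18\pi^2C^2}.\tag{8}$$
Since $\mathbb Ee^{f-\mathbb Ef}=\int_{-\infty}^\infty e^\tau P(f-\mathbb Ef\ge\tau)\,d\tau\le1+\int_0^\infty e^{\tau-c'\tau^2}d\tau=:C'$, together with Jensen,
$$e^{\mathbb Ef}\le\mathbb Ee^f\le C'e^{\mathbb Ef}.\tag{9}$$
So for functions with gradient $O(\sqrt m)$, $\log\mathbb Ee^f=\mathbb Ef+O(1)$.

**Step 9: expected determinants are coefficients.** For symmetric $M$ of size $2m$ and $\Delta=\operatorname{diag}(zI_m,wI_m)$ we show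
$$\mathbb E\det(OMO^T)=\frac{[z^{d_I}w^{d_{II}}]\det(I+\Delta M)}{\binom m{d_I}\binom m{d_{II}}}.\tag{10}$$
(Check: $M=I$ gives $1$ on both sides.) By Cauchy–Binet $\det(OMO^T)=\sum_{S,S'}\det O_S\det M_{S,S'}\det O_{S'}$, where $O_S$ consists of the columns in $S$. Here $\det O_S\ne0$ only if $S=S_I\sqcup S_{II}$ with sizes $d_I,d_{II}$, and then $\det O_S=\det(O_I)_{S_I}\det(O_{II})_{S_{II}}$. The law of $O_\bullet$ is invariant under right multiplication by all of $O(m)$. For $SO(m)$ this is clear. An element of determinant $-1$ may be combined with a sign flip of the last row of $U_\bullet$, which does not touch $O_\bullet$ because $d_\bullet<m$. For $S_\bullet\ne S'_\bullet$ of equal size, flipping the sign of one coordinate in $S_\bullet\setminus S'_\bullet$ shows $\mathbb E\det(O_\bullet)_{S_\bullet}\det(O_\bullet)_{S'_\bullet}=0$. By permutation invariance $\mathbb E\det(O_\bullet)_{S_\bullet}^2$ does not depend on $S_\bullet$, and $\sum_{S_\bullet}\det(O_\bullet)_{S_\bullet}^2=\det(O_\bullet O_\bullet^T)=1$, so it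 equals $\binom m{d_\bullet}^{-1}$. Finally $\det(I+\Delta M)=\sum_S\det\Delta_S\det M_{S,S}$. This proves (10). The same proof gives, for one block and $M$ of size $m$,
$$\mathbb E\det(O_\bullet MO_\bullet^T)=\frac{[z^{d_\bullet}]\det(I+zM)}{\binom m{d_\bullet}}.\tag{11}$$

**Step 10: gradients of log determinants.** To apply (9) we need: if $0<\kappa_1\le M\le\kappa_2$, then $\log\det(OMO^T)$ has gradient of norm at most $2\sqrt d\,\kappa_2/\kappa_1$ in $(U_I,U_{II})$. Indeed its differential is $2\langle(OMO^T)^{-1}OM,dO\rangle$. Since $OO^T=I_d$, we have $OMO^T\ge\kappa_1$ and $\|OM\|\le\kappa_2$, and a matrix with $d$ rows has Frobenius norm at most $\sqrt d$ times its operator norm. Also $\|dO\|_F\le\|(dU_I,dU_{II})\|_F$. As $d\le2\alpha m$, this gradient is $O(\sqrt m)$. The same holds for one block.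

## 8. Coefficients of large powers, and the diagonal of $A$

For $t>1$ let
$$R_1(z,z')=\tfrac12\sum_{\epsilon=\pm1}(1+z(t-\epsilon))(1+z'(t+\epsilon))=1+t(z+z')+(t^2-1)zz',$$
$$g_0(z,w)=(1+t\omega_Iz)(1+t\omega_{II}w)-\omega_I\omega_{II}zw,$$
$$R_2=\tfrac14\Big\{\sum_{\epsilon=\pm1}(1+\omega_Iz(t-\epsilon))(1+\omega_{II}w(t-\epsilon))(1+\omega_Iz'(t+\epsilon))(1+\omega_{II}w'(t+\epsilon))+2g_0(z,w)g_0(z',w')\Big\}.$$
The coefficient of $zw$ in $g_0$ is $(t^2-1)\omega_I\omega_{II}>0$, so all coefficients of $R_1,R_2$ are $\ge0$, and the four coefficients of $R_1$ are $>0$. Each variable has degree at most one in each of them. Put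
$$\Psi_t=\log R_1(z,z')+\log R_1(w,w')+\delta\log R_2-a_I\log(zz')-a_{II}\log(ww').$$

**Lemma 1.** (i) If $x\in(0,\infty)^4$ is a critical point of $\Psi_t$, then
$$\tfrac1k\log\,[z^{d_I}w^{d_{II}}z'^{d_I}w'^{d_{II}}]\;R_1(z,z')^kR_1(w,w')^kR_2^{\,p}\;\longrightarrow\;\Psi_t(x).$$
(ii) For $\omega>0$ and $\bullet\in\{I,II\}$, $\frac1k\log[z^{d_\bullet}](1+z)^k(1+\omega z)^p$ converges to the value of $\log(1+z)+\delta\log(1+\omega z)-a_\bullet\log z$ at its unique critical point in $(0,\infty)$.

*Proof.* (i) We read the coefficient as a probability. Let $\mathcal P$ be the polynomial and $\kappa=(d_I,d_{II},d_I,d_{II})$, the exponents of $z,w,z',w'$. Replace each of the $2k+p$ factors by an independent random exponent vector whose probabilities are proportional to the values of its monomials at $x$. Then the coefficient equals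
$$\mathcal P(x)\,x^{-\kappa}\,P(\text{total}=\kappa).$$
Since $\kappa$ differs from $k(a_I,a_{II},a_I,a_{II})$ by at most $1$ in each coordinate, $\mathcal P(x)x^{-\kappa}=e^{k\Psi_t(x)+O(1)}$. This gives the upper bound, as a probability is at most $1$.

For the lower bound we need $P(\text{total}=\kappa)\ge e^{-o(k)}$. The mean of the total is the gradient of $\log\mathcal P$ in the logarithms of the variables. By criticality it is $k(a_I,a_{II},a_I,a_{II})=\kappa+O(1)$. Reserve $K=\lceil C\sqrt k\rceil$ single factors $R_1(z,z')$ and $K$ single factors $R_1(w,w')$, and let $\Sigma$ be the sum of all other exponent vectors. Let $\pi_j$ be the mean, in one single factor, of the exponent of the $j$-th variable. It lies in $(0,1)$, since all four monomials have positive probability. Put $\pi_0=\min_j\min(\pi_j,1-\pi_j)$. Then $\mathbb E(\kappa-\Sigma)_j=K\pi_j+O(1)$. Each $\Sigma_j$ is a sum of at most $k+p$ independent variables that are not identically zero, with values in $\{0,1\}$, so its variance is at most $\frac14(k+p)\le k$.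 By Chebyshev the probability that some coordinate of $\Sigma$ deviates from its mean by more than $\frac12K\pi_0$ is at most $4\cdot\frac{4k}{K^2\pi_0^2}\le\frac{16}{C^2\pi_0^2}\le\frac12$ if $C^2=32/\pi_0^2$. Otherwise, for large $k$, all coordinates of $\kappa-\Sigma$ lie in $[0,K]$. Suppose the coordinates of $\kappa-\Sigma$ for $(z,z')$ are $(i,i')\in[0,K]^2$. They are realized if the first $i$ reserved factors $R_1(z,z')$ contain $z$ and the others do not, and the first $i'$ contain $z'$ and the others do not. Each factor is asked to take one prescribed monomial among $1,z,z',zz'$, so this has probability $\ge p_0^K$, where $p_0>0$ is the smallest monomial probability in a single factor of either type. The same holds for $(w,w')$, independently. So $P(\text{total}=\kappa)\ge\frac12p_0^{2K}=e^{-O(\sqrt k)}$.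

(ii) The derivative with respect to $\log z$, namely $\frac z{1+z}+\frac{\delta\omega z}{1+\omega z}-a_\bullet$, increases strictly from $-a_\bullet<0$ to $1+\delta-a_\bullet>0$, so there is exactly one critical point. The convergence is proved as in (i), with one variable and $K$ reserved factors $1+z$, whose two coefficients are positive. $\square$

**Lemma 2.** Almost surely $\max_jA_{jj}\le\alpha+o(1)$ as $k\to\infty$.

*Proof.* First we show that each diagonal entry of $P_I$ is close to its mean. Put $Y=O_I\mathcal D_I$ and $Y^+=Y^T(YY^T)^{-1}$, so $P_I=Y^+Y$. Differentiating $Y^T(YY^T)^{-1}Y$ gives $dP_I=Y^+\,dY\,(I-P_I)+(Y^+\,dY\,(I-P_I))^T$. Since $YY^T=O_I\mathcal D_I^2O_I^T\ge(\min\mathcal D_I)^2$,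
$$\|dP_I\|_F\le\frac{2\|dY\|_F}{\sigma_{\min}(Y)}\le2\,\frac{\max\mathcal D_I}{\min\mathcal D_I}\,\|dO_I\|_F.$$
So each $(P_I)_{ii}$ has gradient $O(1)$. By the theorem quoted in Section 7 and Step 8, with $L=O(1)$, it deviates from its mean by more than $m^{-1/4}$ with probability at most $2e^{-c''\sqrt m}$. A union bound over $i$ and Borel–Cantelli show that almost surely all $(P_I)_{ii}$ are within $o(1)$ of their means. Permutation matrices which permute the singles of block I and permute its modes commute with $\mathcal D_I$ and preserve the law of $O_I$. So the means take two values, $a_k$ on singles and $b_k$ on modes, and taking the trace, $ka_k+pb_k=d_I$.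

To find $b_k$, replace $\omega_I$ by a variable $\omega=e^s$ and let $\ell_k(s)=\frac1k\mathbb E\log\det(O_I\mathcal D_I^2O_I^T)$. By Cauchy–Binet $\det(O_I\mathcal D_I^2O_I^T)=\sum_S\det(O_I)_S^2\,e^{s\cdot\#\{\text{modes in }S\}}$, and the logarithm of a positive combination of exponentials is convex, so $\ell_k$ is convex. Let $\Pi$ be the coordinate projection onto the modes. Since $\partial_s\mathcal D_I^2=\mathcal D_I\Pi\mathcal D_I$,
$$\partial_s\log\det(O_I\mathcal D_I^2O_I^T)=\operatorname{tr}\big((O_I\mathcal D_I^2O_I^T)^{-1}O_I\mathcal D_I\Pi\mathcal D_IO_I^T\big)=\operatorname{tr}(\Pi P_I)\in[0,p].$$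
We may differentiate under the expectation, and $\ell_k'(s)=\frac1kpb_k=\delta b_k$ at $\omega=\omega_I$. By Step 10, (9) and (11),
$$\ell_k(s)=\frac1k\log\frac{[z^{d_I}](1+z)^k(1+\omega z)^p}{\binom m{d_I}}+O(1/k).$$
The binomial coefficient does not depend on $s$ and equals $[z^{d_I}](1+z)^k(1+z)^p$. So Lemma 1(ii), applied to numerator and denominator, gives pointwise convergence to
$$\ell(s)=\mathrm{const}+\min_{z>0}\{\log(1+z)+\delta\log(1+\omega z)-a_I\log z\}.$$
The critical point is a minimum because the function is strictly convex in $\log z$. By the implicit function theorem the minimizer depends smoothly on $s$. As the $z$-derivative vanishes there, $\ell'(s)=\frac{\delta\omega z}{1+\omega z}$ at the minimizer. If convex functions converge pointwise to a differentiable function, their derivatives converge. For $\omega=\omega_I$ the minimizer is $z=\alpha/\beta$: there $\frac z{1+z}=\alpha$, and $\omega_Iz=\frac{\lambda_+}{1-\lambda_+}$ gives $\frac{\omega_Iz}{1+\omega_Iz}=\lambda_+$, and $\alpha+\delta\lambda_+=a_I$.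 Hence $b_k\to\lambda_+$ and $a_k=(d_I-pb_k)/k\to a_I-\delta\lambda_+=\alpha$.

In the same way $P_{II}$ has diagonal tending to $\alpha$ on singles and to $\lambda_-$ on modes. At a pair site $j$, where $e_j=(f_+\pm f_-)/\sqrt2$, there are no entries of $P_I\oplus P_{II}$ between $f_+$ and $f_-$, so $A_{jj}=\frac12[(P_I)_{f_+f_+}+(P_{II})_{f_-f_-}]\to\frac12(\lambda_++\lambda_-)=\alpha$, uniformly. $\square$

## 9. The limit of $\frac1k\log F_A(t)$ for $t>1$

**Step 11: replacing $F_A$ by expectations.** Fix $t>1$ and let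
$$M_\varepsilon=\mathcal DQC_\varepsilon Q^T\mathcal D,\quad X_\varepsilon=\det(OM_\varepsilon O^T),\quad\mathcal H=\det(O\mathcal D^2O^T),\quad G=\log2^{-n}\sum_\varepsilon X_\varepsilon X_{-\varepsilon}.$$
By (7), $F_A(t)=e^G/\mathcal H^2$. The eigenvalues of $C_\varepsilon$ lie in $[t-1,t+1]$, so $M_\varepsilon$ lies between positive constants, uniformly in $\varepsilon$ and $k$. (This is where $t>1$ is used.) By Step 10, $\log X_\varepsilon$ and $\log\mathcal H$ have gradient $O(\sqrt m)$ uniformly. So does $G$, whose gradient is a convex combination of those of $\log X_\varepsilon+\log X_{-\varepsilon}$. Applying (9) to $\log X_\varepsilon$, $\log X_{-\varepsilon}$ and their sum,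
$$\log\mathbb E[X_\varepsilon X_{-\varepsilon}]=\mathbb E\log X_\varepsilon+\mathbb E\log X_{-\varepsilon}+O(1)=\log\mathbb EX_\varepsilon+\log\mathbb EX_{-\varepsilon}+O(1)$$
uniformly in $\varepsilon$. Also $\mathbb EG=\log\mathbb Ee^G+O(1)$ and $\mathbb E\log\mathcal H=\log\mathbb E\mathcal H+O(1)$. By (8) with $\tau=m^{1/4}$ and Borel–Cantelli, almost surely $G$ and $\log\mathcal H$ are eventually within $m^{1/4}$ of their means. Hence, almost surely,
$$\log F_A(t)=\log\Big(2^{-n}\sum_\varepsilon\mathbb EX_\varepsilon\,\mathbb EX_{-\varepsilon}\Big)-2\log\mathbb E\mathcal H+o(k).\tag{12}$$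

**Step 12: the expectations are the coefficients of Lemma 1.** Use (10) with variables $(z,w)$ for $\varepsilon$ and $(z',w')$ for $-\varepsilon$. The matrix $M_\varepsilon$ is block diagonal over clusters (a single, or a pair), so $\det(I+\Delta M_\varepsilon)$ is a product. A I-single contributes $1+z(t-\varepsilon)$, a II-single $1+w(t-\varepsilon)$. For a pair with signs $\varepsilon_1,\varepsilon_2$, the matrix $\operatorname{diag}(t-\varepsilon_1,t-\varepsilon_2)$ in the basis $f_\pm$ is
$$\begin{pmatrix}t-\sigma_+&-\sigma_-\\-\sigma_-&t-\sigma_+\end{pmatrix},\qquad\sigma_\pm=\frac{\varepsilon_1\pm\varepsilon_2}2,$$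
and the pair contributes $(1+\omega_Iz(t-\sigma_+))(1+\omega_{II}w(t-\sigma_+))-\sigma_-^2\omega_I\omega_{II}zw$. If $\varepsilon_1=\varepsilon_2=\epsilon$, then $\sigma_+=\epsilon$, $\sigma_-=0$. If $\varepsilon_1=-\varepsilon_2$, then $\sigma_+=0$, $\sigma_-^2=1$ and we get $g_0$, for $\varepsilon$ as well as for $-\varepsilon$. Averaging the product of the contributions of $\varepsilon$ and $-\varepsilon$ over the independent signs yields $R_1(z,z')$ for each I-single, $R_1(w,w')$ for each II-single, $R_2$ for each pair. So $2^{-n}\sum_\varepsilon\mathbb EX_\varepsilon\mathbb EX_{-\varepsilon}$ is the coefficient in Lemma 1(i) divided by $\binom m{d_I}^2\binom m{d_{II}}^2$. Similarly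
$$\mathbb E\mathcal H=\frac{[z^{d_I}](1+z)^k(1+\omega_Iz)^p\cdot[w^{d_{II}}](1+w)^k(1+\omega_{II}w)^p}{\binom m{d_I}\binom m{d_{II}}}.$$
In (12) the binomials cancel, and by Lemma 1(ii) what remains of $\frac2k\log\mathbb E\mathcal H$ converges to a constant, independent of $t$.

**Step 13: two variables instead of four.** The function $\Psi_t$ is invariant under $(z,w)\leftrightarrow(z',w')$. At a symmetric point the derivative of $\Psi_t(z,w,z,w)$ in $z$ is twice $\partial_z\Psi_t=\partial_{z'}\Psi_t$, and likewise for $w$. So critical points of $\Psi_t(z,w,z,w)$ give critical points of $\Psi_t$. Put $z=1/\zeta$, $w=1/\eta$,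
$$X=\frac\zeta{\omega_I}+t,\qquad Y=\frac\eta{\omega_{II}}+t,\qquad L(X,Y)=\tfrac12\{(X^2-1)(Y^2-1)+(XY-1)^2\}=X^2Y^2-\tfrac12(X+Y)^2+1.$$
Then $R_1(z,z)=\frac{(\zeta+t)^2-1}{\zeta^2}$. Moreover $1+\omega_Iz(t-\epsilon)=1+\frac{t-\epsilon}{X-t}=\frac{X-\epsilon}{X-t}$, similarly for $w$, and $g_0(z,w)=\frac{XY-1}{(X-t)(Y-t)}$. Hence
$$R_2(z,w,z,w)=\frac{\frac14\{2(X^2-1)(Y^2-1)+2(XY-1)^2\}}{(X-t)^2(Y-t)^2}=\frac{L(X,Y)}{(X-t)^2(Y-t)^2}.$$
Here $X-t=\zeta/\omega_I$ and $Y-t=\eta/\omega_{II}$. The total coefficient of $\log\zeta$ is $-2-2\delta+2a_I=-2(\beta+\delta(1-\lambda_+))$, and similarly for $\eta$. So $\Psi_t=\psi(\zeta,\eta,t)+\text{const}$, the constant independent of $t$, with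
$$\psi=\log((\zeta+t)^2-1)+\log((\eta+t)^2-1)+\delta\log L(X,Y)-2(\beta+\delta(1-\lambda_+))\log\zeta-2(\beta+\delta(1-\lambda_-))\log\eta.$$
We have proved: for each $t>1$ and each critical point $(\zeta,\eta)\in(0,\infty)^2$ of $\psi(\cdot,\cdot,t)$, almost surely
$$\tfrac1k\log F_A(t)\to\psi(\zeta,\eta,t)-\mathrm{const},\tag{13}$$
with a constant independent of $t$.

## 10. The critical equations and the sign of the perturbation

**Step 14: coordinates that separate the equations.** We choose $u,v$ so that at $\delta=0$ the equations become $u^2=T$, $v^2=T$. Set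
$$T=t^2-t_*^2,\quad\zeta=\frac{ct+u}{2\alpha},\quad\eta=\frac{ct+v}{2\alpha},\quad W_I=(\zeta+t)^2-1,\quad W_{II}=(\eta+t)^2-1.$$
First, $\frac12\zeta\psi_\zeta=\frac{\zeta(\zeta+t)}{W_I}+\delta\frac\zeta{2\omega_I}\frac{L_X}L-\beta-\delta(1-\lambda_+)$. Multiply by $W_I$. Since $1-2\beta=-c$ and $c^2+4\alpha\beta=1$,
$$\zeta(\zeta+t)-\beta W_I=\alpha\zeta^2-ct\zeta-\beta(t^2-1)=\frac{u^2-c^2t^2-4\alpha\beta(t^2-1)}{4\alpha}=\frac{u^2-T}{4\alpha}.$$
Treating $\frac12\eta\psi_\eta=0$ in the same way, where $W_I,W_{II},L,\zeta,\eta\ne0$ the critical equations are equivalent to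
$$u^2=T+\delta M_I,\qquad v^2=T+\delta M_{II},\tag{14}$$
$$M_I=-4\alpha W_IJ_I,\quad J_I=\frac\zeta{2\omega_I}\frac{L_X}L-(1-\lambda_+);\qquad M_{II}=-4\alpha W_{II}J_{II},\quad J_{II}=\frac\eta{2\omega_{II}}\frac{L_Y}L-(1-\lambda_-).$$
As functions of $(u,v,t)$, $M_I$ and $M_{II}$ do not depend on $\delta$.

**Step 15: the signs of $M_I,M_{II}$ at the base point $u=v=T=0$.** These signs decide in which direction the folds move. Here $t=t_*$, $t^2=4\alpha\beta$. As $c+2\alpha=1$, $\zeta+t=\eta+t=\frac t{2\alpha}$ and $W_I=W_{II}=\frac\beta\alpha-1=\frac c\alpha$. Since $\lambda_+=\alpha+h$ and $1-\lambda_+=\beta-h$, $\omega_I=\frac{(\alpha+h)\beta}{(\beta-h)\alpha}$, and similarly $\omega_{II}=\frac{(\alpha-h)\beta}{(\beta+h)\alpha}$. So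
$$\frac\zeta{\omega_I}=\frac{ct(\beta-h)}{2\beta(\alpha+h)},\qquad\frac\eta{\omega_{II}}=\frac{ct(\beta+h)}{2\beta(\alpha-h)}.$$
Adding $t$ and using $c(\beta-h)+2\beta(\alpha+h)=\beta(c+2\alpha)+h(2\beta-c)=\beta+h$,
$$X=\frac{t(\beta+h)}{2\beta(\alpha+h)},\qquad Y=\frac{t(\beta-h)}{2\beta(\alpha-h)}.$$
Put $\gamma=\alpha^2-h^2$. Since $\alpha(\beta+h)^2-\beta(\alpha+h)^2=c(\alpha\beta-h^2)$ and $\alpha(\beta^2-h^2)-\beta(\alpha^2-h^2)=c(\alpha\beta+h^2)$,
$$X^2-1=\frac{c(\alpha\beta-h^2)}{\beta(\alpha+h)^2},\quad Y^2-1=\frac{c(\alpha\beta-h^2)}{\beta(\alpha-h)^2},\quad XY-1=\frac{c(\alpha\beta+h^2)}{\beta\gamma},\quad L=\frac{c^2(\alpha^2\beta^2+h^4)}{\beta^2\gamma^2}.$$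
Next, $L_Y=2X^2Y-(X+Y)$, with
$$X+Y=\frac{t(\alpha\beta-h^2)}{\beta\gamma},\qquad2X\cdot XY=\frac{t\,\alpha(\beta+h)(\beta^2-h^2)}{\beta^2(\alpha+h)\gamma}.$$
The first product below is $\alpha\beta^3+\alpha\beta^2h-\alpha\beta h^2-\alpha h^3$, the second is $\alpha^2\beta^2+\alpha\beta^2h-\alpha\beta h^2-\beta h^3$, so
$$\alpha(\beta+h)(\beta^2-h^2)-\beta(\alpha\beta-h^2)(\alpha+h)=\alpha\beta^2(\beta-\alpha)+h^3(\beta-\alpha)=c(\alpha\beta^2+h^3).$$
Hence, using $t^2=4\alpha\beta$ and $(\alpha-h)(\alpha+h)=\gamma$,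
$$L_Y=\frac{tc(\alpha\beta^2+h^3)}{\beta^2\gamma(\alpha+h)},\qquad\frac\eta{2\omega_{II}}\frac{L_Y}L=\frac{\alpha(\beta+h)(\alpha\beta^2+h^3)}{\alpha^2\beta^2+h^4}.$$
As $1-\lambda_-=\beta+h$ and $\alpha(\alpha\beta^2+h^3)-(\alpha^2\beta^2+h^4)=h^3(\alpha-h)$, and since $h\to-h$ exchanges I and II,
$$J_{II}=\frac{(\beta+h)(\alpha-h)h^3}{\alpha^2\beta^2+h^4}>0,\qquad J_I=-\frac{(\beta-h)(\alpha+h)h^3}{\alpha^2\beta^2+h^4}<0.$$
So at the base point
$$M_I=-4cJ_I>0,\qquad M_{II}=-4cJ_{II}<0.\tag{15}$$
For $h=0$ both would vanish; splitting the modes is what makes them nonzero.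

**Step 16: a safe neighborhood.** The division by $W_I,W_{II},L,\zeta,\eta$ must be legitimate along the whole path we follow. Consider the curve $\mathcal C=\{u=v=\sqrt T,\ t_*\le t\le4\}$. At $t_*$ we have $X,Y>1$ (as $h^2<\alpha\beta$), $\zeta+t=\eta+t>1$ (as $W_I=W_{II}=c/\alpha>0$), and $\zeta,\eta>0$. Along $\mathcal C$, $\zeta$ and $\eta$ increase with $t$, hence so do $X,Y,\zeta+t,\eta+t$. So $W_I,W_{II},L,\zeta,\eta>0$ on $\mathcal C$, hence on a neighborhood $\mathcal N$ of $\mathcal C$. There $M_I,M_{II}$ are real-analytic in $(u,v,t)$ and (14) is equivalent to criticality of $\psi(\cdot,\cdot,t)$.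

## 11. Following the solutions of (14) past $t_*$

In this section $O(\cdot)$ refers to $\delta\to0$, with $\alpha,h$ fixed.

**Step 17: solutions away from $t_*$.** We need an analytic family of critical points over $t=2$ and over all $t$ down to a number $t_a$ slightly above $t_*$. Fix $t_a\in(t_*,3)$. Choose an open interval $I_a\supset[t_a,3]$ with closure in $(t_*,4)$, and $r_a>0$ such that the boxes $|u-\sqrt T|\le r_a$, $|v-\sqrt T|\le r_a$, $t\in\overline{I_a}$, lie in $\mathcal N$ and $u,v$ are bounded below by a positive constant on them. On this compact set $M_I,M_{II}$ and their first derivatives are bounded, and $T$ is bounded below by a positive constant. So for $0<\delta<\delta_a$ and each $t\in I_a$ the map $(u,v)\mapsto(\sqrt{T+\delta M_I},\sqrt{T+\delta M_{II}})$ sends the box into its interior (it moves $\sqrt T$ by $O(\delta)$) and is a contraction (its derivative is $O(\delta)$). Since $u,v>0$ in the box, (14) has exactly one solution $(u_A(t),v_A(t))$ there. The Jacobian of (14) at it is $\operatorname{diag}(2u,2v)+O(\delta)$,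 invertible for small $\delta_a$. The analytic implicit function theorem gives a local analytic solution, which stays in the boxes for nearby $t$ and so equals $(u_A,v_A)$ by uniqueness. Hence $(u_A,v_A)$ is real-analytic on $I_a$. Let $(\zeta_A,\eta_A)$ be the corresponding critical points. They are positive.

**Step 18: near $t_*$, parametrize by $v$.** Over $t$ the solution will have a fold, so we solve for $u$ and $T$ as functions of $v$. Write $t=\sqrt{t_*^2+T}$. By (15) choose $\rho_0\in(0,1]$, $\rho_0<t_*^2$, and $\mu,M_0>0$ such that for $|u|,|v|,|T|\le\rho_0$ we are in $\mathcal N$, $M_I,M_{II}$ are analytic in $(u,v,T)$ with first derivatives bounded by $M_0$, and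
$$\mu\le M_I\le M_0,\qquad-M_0\le M_{II}\le-\mu.$$
Let $\rho=\rho_0/4$.

*Solving the second equation for $T$.* For $|u|,|v|\le\rho_0/2$ and small $\delta$, the map $T\mapsto v^2-\delta M_{II}(u,v,T)$ sends $[-\rho_0,\rho_0]$ into itself (as $v^2\le\rho_0^2/4\le\rho_0/4$) and is a contraction. So there is a unique solution $T=v^2+\delta\tau(u,v)$, where $\tau=-M_{II}\in[\mu,M_0]$. By the implicit function theorem it is analytic, and differentiating $\tau=-M_{II}(u,v,v^2+\delta\tau)$,
$$\tau_u=-\frac{\partial_uM_{II}}{1+\delta\,\partial_TM_{II}},\qquad\tau_v=-\frac{\partial_vM_{II}+2v\,\partial_TM_{II}}{1+\delta\,\partial_TM_{II}},$$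
which are bounded uniformly in small $\delta$.

*Solving the first equation for $u$.* It becomes $u^2=v^2+\delta\phi(u,v)$ with $\phi=\tau+M_I\in[2\mu,2M_0]$ and $|\phi_u|,|\phi_v|\le M_1$, where $M_1$ is independent of $\delta$. Let $|v|<\rho$. A solution $u\in(0,\rho_0/2]$ must lie in $[\sqrt{v^2+2\delta\mu},\sqrt{v^2+2\delta M_0}]$, which for small $\delta$ is contained in $(0,\rho_0/2)$. On this interval $u\mapsto u^2-v^2-\delta\phi$ is $\le0$ at the left end, $\ge0$ at the right end, and has derivative $\ge2u-\delta M_1\ge u>0$, since $u\ge\sqrt{2\delta\mu}\ge\delta M_1$ for small $\delta$. So there is exactly one solution $u(v)$, and it is analytic in $v$ by the implicit function theorem. From $u'=\frac{2v+\delta\phi_v}{2u-\delta\phi_u}$, $|v|\le u$, $2u-\delta\phi_u\ge u$ and $u\ge\sqrt{2\delta\mu}$,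
$$|u'|\le2+\frac{\delta M_1}{\sqrt{2\delta\mu}}=2+\frac{\sqrt\delta M_1}{\sqrt{2\mu}}\le3\quad\text{for small }\delta.$$

*The fold.* With $T(v)=v^2+\delta\tau(u(v),v)$ we get, uniformly in $|v|<\rho$,
$$T(v)\ge v^2+\delta\mu>0,\qquad T'(v)=2v+O(\delta).\tag{16}$$
So $T'$ changes sign within distance $O(\delta)$ of $0$, and $T'(v_0)=0$ for some $v_0=O(\delta)$ in $(-\rho,\rho)$. There $|u'(v_0)|\le\frac{2|v_0|+\delta M_1}{u(v_0)}\le\frac{O(\delta)}{\sqrt{2\delta\mu}}=O(\sqrt\delta)$. Put $t(v)=\sqrt{t_*^2+T(v)}$. Then $t(v)>t_*$ for all $|v|<\rho$, $t'(v_0)=0$, and $(u(v),v,t(v))$ satisfies (14).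

**Step 19: the two families agree.** The fold must lie on the continuation of the family over $t=2$. In Step 17 take $t_a=\sqrt{t_*^2+\rho^2/8}$. Then $t_a,r_a,\delta_a,\rho,\mu,M_0$ do not depend on $\delta$. Let $v_1=\rho/2$. By definition $T(v_1)=\rho^2/4+O(\delta)$, so for small $\delta$ we have $t(v_1)\in(t_a,3)$. The three numbers $u(v_1)$, $v_1$, $\sqrt{T(v_1)}$ all equal $\rho/2+O(\delta)$. So for $v$ near $v_1$ the point $(u(v),v)$ lies in the box of Step 17 at $t(v)$, and by uniqueness $(u(v),v)=(u_A,v_A)(t(v))$.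

**Step 20: a quantity that does not stop at the fold.** Let
$$\Phi=\partial_t\psi|_{\zeta,\eta}=g(\zeta+t)+g(\eta+t)+\delta\,\frac{L_X+L_Y}L,\qquad g(x)=\frac{2x}{x^2-1}.$$
It is analytic along $v\mapsto(u(v),v,t(v))$, $|v|<\rho$, since this curve stays in the region of Step 18. At $v_0$ we have $t'=0$, so $\eta'=\frac1{2\alpha}$ and $\zeta'=\frac{u'}{2\alpha}=O(\sqrt\delta)$. The derivative of the last term of $\Phi$ is $O(\delta)$, because $X'=\zeta'/\omega_I$ and $Y'=\eta'/\omega_{II}$ are bounded. As $\delta\to0$, $(u(v_0),v_0,T(v_0))\to0$. Since $g'(x)=-\frac{2(x^2+1)}{(x^2-1)^2}$,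
$$\frac d{dv}\Big|_{v_0}\Phi=\frac1{2\alpha}g'(\eta+t)+O(\sqrt\delta)\;\xrightarrow[\delta\to0]{}\;-\frac1\alpha\,\frac{x^2+1}{(x^2-1)^2}\Big|_{x=t_*/(2\alpha)}\ne0,\tag{17}$$
where $x^2-1=c/\alpha$. Now fix $\delta=1/q$ so small that Steps 17–19 apply and $\frac d{dv}\big|_{v_0}\Phi\ne0$.

## 12. The contradiction at the fold

*Proof of Theorem 2.* Suppose the conjecture holds for this $\alpha$.

**Step 21: the conjecture confines the roots.** Fix a realization for which Lemma 2 holds and for which (13) holds at all $t_j=2+1/j$, $j\ge1$, with the critical points $(\zeta_A,\eta_A)(t_j)$ of Step 17. This is a countable intersection of almost sure events. Let $\max_jA_{jj}\le\alpha+\xi_k$ with $\xi_k\ge0$, $\xi_k\to0$, and $r_k=\frac\alpha{\alpha+\xi_k}$. The positive contraction $r_kA$ has diagonal $\le\alpha$, and $\chi_2[r_kA](x)=r_k^n\chi_2[A](x/r_k)$. So the conjecture gives $\operatorname{maxroot}\chi_2[A]\le x_*/r_k=x_*+o(1)$. By Step 6, $s_l\le(t_*+o(1))^2$ for all $l$.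

**Step 22: a limiting potential, analytic down to $t_*$.** Let $\nu_k$ be the measure on $[0,1]$ with $\int f\,d\nu_k=\frac1k\sum_lf(s_l)$. Its mass $d/k$ is bounded. Let $\nu$ be a weak limit along a subsequence. By Step 21 $\operatorname{supp}\nu\subset[0,t_*^2]$, so
$$U(t)=\int\log(t^2-s)\,\nu(ds)$$
is real-analytic on $(t_*,\infty)$. For $t>1$ the function $s\mapsto\log(t^2-s)$ is continuous on $[0,1]$, so $\frac1k\log F_A(t)=\int\log(t^2-s)\,\nu_k(ds)\to U(t)$ along the subsequence. By (13), $U(t_j)=\psi(\zeta_A(t_j),\eta_A(t_j),t_j)-\mathrm{const}$ for all $j$. Both sides are analytic functions of $t$ on the interval $I_a$ and the $t_j$ accumulate at $2\in I_a$, so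
$$U(t)=\psi(\zeta_A(t),\eta_A(t),t)-\mathrm{const}\qquad(t\in I_a).$$
Differentiating and using $\psi_\zeta=\psi_\eta=0$, $U'(t)=\Phi(u_A(t),v_A(t),t)$ on $I_a$.

**Step 23: going around the fold.** By Step 19,
$$U'(t(v))=\Phi(u(v),v,t(v))\tag{18}$$
for $v$ near $v_1$. The right side is real-analytic in $v\in(-\rho,\rho)$. So is the left side, because $t(v)>t_*$ there by (16) and $U'$ is analytic on $(t_*,\infty)$. Hence (18) holds on $(-\rho,\rho)$. Differentiate at $v_0$: the left side gives $U''(t(v_0))\,t'(v_0)=0$, and the right side is nonzero by (17) and the choice of $\delta$. This contradiction shows that the conjecture fails for this $\alpha$, that is, some positive contraction with diagonal entries at most $\alpha$ has $\operatorname{maxroot}\chi_2[A]>\frac12+\sqrt{\alpha(1-\alpha)}$. $\square$
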